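\title{Corner rings of nil-clean rings need not be nil-clean}

\begin{abstract}
A ring is nil-clean if every element is the sum of an idempotent and a nilpotent element. We construct a nil-clean ring $R$ with an idempotent $e$ such that the corner ring $eRe$ is not nil-clean. In a second example the ring is countable, locally finite, simple and von Neumann regular, so the idempotent is full and nil-cleanness is not Morita invariant. Both examples are built from direct limits of matrix rings over $\mathbb{F}_4$ and $\mathbb{F}_2$ along maps twisted by the Frobenius automorphism. On the positive side, the center of every corner ring of a nil-clean ring is nil-clean.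
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings are associative with identity unless stated otherwise. An element of a ring is \emph{nil-clean} if it is the sum of an idempotent and a nilpotent element, and a ring is \emph{nil-clean} if all its elements are. For an idempotent $e=e^2\in R$, the \emph{corner ring} $eRe=\{ere : r\in R\}$ is a ring with identity $e$. We answer the following question, which is recorded as unknown in \cite{problem}.

\begin{quote}
If $R$ is nil-clean and $e\in R$ is idempotent, must $eRe$ be nil-clean?
\end{quote}

Corner rings are endomorphism rings of direct summands: if $R=\operatorname{End}(M)$ and $e$ is a projection of $M$ onto a summand $M'$, then $eRe\cong\operatorname{End}(M')$. Recall also that if $e$ is \emph{full}, meaning $ReR=R$, then $R$ and $eRe$ are Morita equivalent, that is, they have equivalent module categories. A Morita invariant property must therefore pass to full corners.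

Nil-clean rings are close to the field with two elements. A field has only the idempotents $0,1$ and the nilpotent $0$, so the only nil-clean field is $\mathbb{F}_2$. In any nil-clean ring $2$ is nilpotent: if $2=f+z$ with $f^2=f$ and $z$ nilpotent, then $(2-z)^2=2-z$, which gives $2=3z-z^2$. The simplest cases all suggest that the answer to the question is yes. If $e$ is central, then $r\mapsto ere$ is a surjective ring homomorphism, and homomorphic images of nil-clean rings are nil-clean. For a field $K$, the ring $M_n(K)$ is nil-clean exactly when $K=\mathbb{F}_2$ (Lemma~\ref{lem:obstruction} and Corollary~\ref{cor:char2}), and the corners of $M_n(\mathbb{F}_2)$ are the rings $M_r(\mathbb{F}_2)$ with $r\le n$. The obvious attempt at a general proof breaks down, however. If $s\in eRe$ and $s=f+z$ in $R$, then $s=efe+eze$, and nothing makes $efe$ idempotent or $eze$ nilpotent.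

The answer is no. Throughout, $k=\mathbb{F}_4=\{0,1,\omega,\bar\omega\}$ with $\bar\omega=\omega+1=\omega^2$, and $\sigma$ is the Frobenius automorphism $c\mapsto c^2$ of $k$, which fixes $0,1$ and interchanges $\omega$ and $\bar\omega$. We apply $\sigma$ entrywise to matrices and coefficientwise to polynomials. We write $A\oplus B$ for the block diagonal sum of square matrices. The maps
\[
\varphi\colon M_n(k)\to M_{4n}(k),\qquad \varphi(A)=A\oplus A\oplus A\oplus\sigma(A),
\]
are injective unital ring homomorphisms. Let
\[
S=\varinjlim\bigl(k=M_1(k)\xrightarrow{\ \varphi\ }M_4(k)\xrightarrow{\ \varphi\ }M_{16}(k)\longrightarrow\cdots\bigr),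
\]
let $M_\infty(S)$ be the ring without identity of $\mathbb{N}\times\mathbb{N}$ matrices over $S$ with finitely many nonzero entries, and let $R=\mathbb{F}_2\cdot 1+M_\infty(S)$, where $1$ is the infinite identity matrix. Let $e=e_{11}\in R$ be the first matrix unit.

\begin{theorem}\label{thm:counter}
The ring $R=\mathbb{F}_2\cdot 1+M_\infty(S)$ is nil-clean, and its corner ring $eRe\cong S$ is not nil-clean.
\end{theorem}

The idempotent in Theorem~\ref{thm:counter} is not full. A second construction removes this defect. A ring is \emph{locally finite} if every finite subset generates a finite subring, and \emph{von Neumann regular} if for every $a$ there is $b$ with $aba=a$.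

\begin{theorem}\label{thm:simple}
The ring $T$ and the idempotent $e\in T$ constructed in Section~\ref{sec:simple} have the following properties: $T$ is a countable, locally finite, simple, von Neumann regular, nil-clean ring, $TeT=T$, and $eTe$ is not nil-clean. Since $eTe$ and $T$ are Morita equivalent, nil-cleanness is not Morita invariant.
\end{theorem}

One part of the expected answer survives.

\begin{theorem}\label{thm:center}
Let $R$ be any nil-clean ring and $e=e^2\in R$. For every $s$ in the center of $eRe$, the element $s-s^2$ is nilpotent. Hence the center of $eRe$ is nil-clean; in particular, if $eRe$ is commutative, then it is nil-clean.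
\end{theorem}

The counterexamples rest on an obstruction that measures a proportion. In a nil-clean matrix, the eigenspace of an eigenvalue other than $0$ and $1$ fills at most half of the space. A matrix that violates this bound in a corner can satisfy it in the whole ring, where there is more room, and under a mild condition on the trace it does become nil-clean there (Section~\ref{sec:matrices}). No amount of room helps a scalar such as $\omega$, by Theorem~\ref{thm:center} (Section~\ref{sec:center}); this is what forces the Frobenius twist in $\varphi$. The twist makes $\omega$ non-central in $S$ and kills traces, while $\omega$ keeps a majority of the eigenvalues at every stage (Section~\ref{sec:first}). For Theorem~\ref{thm:simple} the padding by zeros is not available, and companion matrices over $\mathbb{F}_2$ take its place (Sections~\ref{sec:companion} and~\ref{sec:simple}).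

\section{Nil-clean matrices: a criterion and two obstructions}\label{sec:matrices}

Matrices $A,B$ over a field are \emph{similar}, written $A\sim B$, if $B=GAG^{-1}$ for an invertible $G$. We write $A^{\oplus a}$ for the sum of $a$ copies of $A$, $0_n$ for the zero matrix of size $n$, and $1$ for an identity matrix of any size. The notion of a nil-clean element makes sense in rings without identity. We use three facts freely.

\begin{itemize}
\item[(F1)] Ring homomorphisms, unital or not, send nil-clean elements to nil-clean elements. In particular, a matrix similar to a nil-clean matrix is nil-clean.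
\item[(F2)] A direct sum of nil-clean matrices is nil-clean. An element of a product of two rings is nil-clean if and only if both components are.
\item[(F3)] A direct limit $Q$ of rings $Q_0\to Q_1\to\cdots$ along injective homomorphisms is the union of an increasing chain of subrings, which we identify with the $Q_i$. An element of $Q_i$ is nil-clean in $Q$ if and only if it is nil-clean in $Q_j$ for some $j\ge i$, because the idempotent and the nilpotent summand both lie in some $Q_j$.
\end{itemize}

By (F3), a direct limit can be nil-clean although no $Q_i$ is: each element only has to become nil-clean at some later stage.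

Every nil-clean decomposition in this paper comes from one criterion. In terms of $2\times2$ block matrices, it says that if one diagonal block is unipotent and the other is nilpotent, then the off-diagonal blocks do not matter.

\begin{lemma}\label{lem:peirce}
Let $Q$ be a ring, $p=p^2\in Q$, $q=1-p$ and $a\in Q$. If $pap-p$ and $qaq$ are nilpotent, then $a$ is nil-clean.
\end{lemma}

\begin{proof}
Put $f=p+qap$. Since $p\cdot qap=0$, $qap\cdot p=qap$ and $(qap)^2=0$, we have $f^2=f$. Put $u=pap-p$ and $v=qaq$. From $a=pap+paq+qap+qaq$ we get $z:=a-f=u+paq+v$. The products $uv$, $vu$, $(paq)u$, $v(paq)$ and $(paq)^2$ vanish, so induction on $m$ gives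
\[
z^m=u^m+v^m+\sum_{i+j=m-1}u^i(paq)v^j .
\]
If $u^r=v^r=0$, then every term vanishes for $m=2r$, since $i+j=2r-1$ forces $i\ge r$ or $j\ge r$.
\end{proof}

In the other direction there are two obstructions.

\begin{lemma}\label{lem:obstruction}
Let $K$ be a field and let $A\in M_r(K)$ be nil-clean.
\begin{itemize}
\item[(a)] The trace of $A$ is an integer multiple of $1_K$.
\item[(b)] If $\lambda\in K\setminus\{0,1\}$, then $\dim\ker(A-\lambda)\le r/2$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $A=f+z$ with $f$ idempotent and $z$ nilpotent. Then $\operatorname{tr}A=\operatorname{tr}f=(\operatorname{rank}f)\cdot 1_K$, which is (a). Let $E=\ker(A-\lambda)$. If $w\in E\cap\operatorname{im}f$, then $zw=Aw-fw=(\lambda-1)w$. If $w\in E\cap\ker f$, then $zw=\lambda w$. The only eigenvalue of $z$ is $0$, so $w=0$ in both cases. Hence $\dim E+\operatorname{rank}f\le r$ and $\dim E+(r-\operatorname{rank}f)\le r$. Adding the two inequalities gives $2\dim E\le r$.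
\end{proof}

Part (b) applied to the scalar matrix $\lambda$ shows that $M_r(K)$ is not nil-clean for $K\ne\mathbb{F}_2$ and $r\ge1$. The bound $r/2$ is attained. The matrix
\begin{equation}\label{eq:Omega}
\Omega=\begin{pmatrix}0&1\\1&1\end{pmatrix}=\begin{pmatrix}0&1\\0&1\end{pmatrix}+\begin{pmatrix}0&0\\1&0\end{pmatrix}
\end{equation}
is nil-clean, and its characteristic polynomial is $x^2+x+1=(x-\omega)(x-\bar\omega)$, so $\Omega\sim\operatorname{diag}(\omega,\bar\omega)$ over $k$.

Adding zero blocks does not change the trace, but it does dilute an eigenspace. The following example shows the effect in the smallest size in which a non-scalar matrix can violate (b).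

\begin{example}\label{ex:three}
Over $k$, let
\[
X=\begin{pmatrix}1&\bar\omega&\bar\omega\\ \bar\omega&1&\bar\omega\\ \bar\omega&\bar\omega&1\end{pmatrix}=1+U+L,\qquad
U=\begin{pmatrix}0&\bar\omega&\bar\omega\\0&0&\bar\omega\\0&0&0\end{pmatrix},\qquad L=U^{T}.
\]
Then $X$ fixes the vector $(1,1,1)^T$ and acts as $1+\bar\omega=\omega$ on the plane of vectors with coordinate sum $0$. So $X\sim\operatorname{diag}(1,\omega,\omega)$, and $X$ is not nil-clean in $M_3(k)$ because $2>3/2$. Now consider the $6\times 6$ matrix
\[
M=\begin{pmatrix}1\\L\end{pmatrix}\begin{pmatrix}1+U&1\end{pmatrix}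
=\begin{pmatrix}1+U&1\\L(1+U)&L\end{pmatrix}
=\begin{pmatrix}1&0\\L(1+U)&0\end{pmatrix}+\begin{pmatrix}U&1\\0&L\end{pmatrix}.
\]
The first summand is idempotent, and the second is nilpotent because it is block triangular with nilpotent diagonal blocks. Write $M=PP'$ for the displayed factorization. Then $P'P=1+U+L=X$, so $MP=PX$: on the $3$-dimensional space $\operatorname{im}P$ the matrix $M$ acts as the invertible matrix $X$. Since $M$ has rank $3$, its kernel is a complement to $\operatorname{im}P$, and $M\sim X\oplus 0_3$. Thus $X\oplus0_3$ is nil-clean in $M_6(k)$ but not in the corner $M_3(k)$ that contains it.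
\end{example}

The example used only that $X$ is invertible and that $X-1$ is a sum $U+L$ of two nilpotent matrices; the extra room allowed $L$ to move to the second diagonal block. A sum of two nilpotent matrices has trace $0$, and it is not a nonzero scalar $c$, because $c-L$ is invertible when $L$ is nilpotent. Conversely, a non-scalar matrix of trace $0$ is such a sum, by the next lemma: a matrix with zero diagonal is the sum of its strictly upper and strictly lower triangular parts.

\begin{lemma}\label{lem:zerodiag}
Let $K$ be a field and let $B\in M_n(K)$ have trace $0$, with $B$ non-scalar or $n=1$. Then $B$ is similar to a matrix with zero diagonal.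
\end{lemma}

\begin{proof}
We use induction on $n$. For $n=1$ we have $B=0$. Let $n\ge2$. Since $B$ is not scalar, some nonzero vector $v$ is not an eigenvector, so $v$ and $u=Bv$ are linearly independent. Extend them to a basis $v,u,w_3,\dots,w_n$. In this basis
\[
B=\begin{pmatrix}0&*\\ \epsilon&B'\end{pmatrix},\qquad \epsilon=(1,0,\dots,0)^T,\qquad \operatorname{tr}B'=0 .
\]
The induction hypothesis applies to $B'$ unless $n\ge3$ and $B'=c$ is scalar. In that case $Bw_3=\alpha v+cw_3$ for some $\alpha\in K$, and we replace $w_3$ by $w_3'=w_3+v$. Then
\[
Bw_3'=\alpha v+cw_3+u=(\alpha-c)v+u+cw_3' .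
\]
In the new basis $B$ has the same block form, and the new $B'$ has a nonzero off-diagonal entry, so it is non-scalar of trace $0$. By induction there is $G$ such that $GB'G^{-1}$ has zero diagonal, and conjugating $B$ by $1\oplus G$ finishes the proof.
\end{proof}

\begin{lemma}\label{lem:block}
Let $K$ be a field and $X,Y\in M_n(K)$, where $X-1$ is non-scalar of trace $0$. Then
\[
\begin{pmatrix}X&1\\Y&0\end{pmatrix}\in M_{2n}(K)
\]
is nil-clean. In particular, if $A\in GL_n(K)$ and $A-1$ is non-scalar of trace $0$, then $A\oplus0_n$ is nil-clean.
\end{lemma}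

\begin{proof}
Conjugation by $G\oplus G$ replaces $X,Y$ by $GXG^{-1},GYG^{-1}$ and preserves the blocks $1$ and $0$. By Lemma~\ref{lem:zerodiag} we may therefore assume that $X=1+U+L$ with $U$ strictly upper and $L$ strictly lower triangular. Then
\[
\begin{pmatrix}1&0\\L&1\end{pmatrix}\begin{pmatrix}X&1\\Y&0\end{pmatrix}\begin{pmatrix}1&0\\-L&1\end{pmatrix}
=\begin{pmatrix}X&1\\LX+Y&L\end{pmatrix}\begin{pmatrix}1&0\\-L&1\end{pmatrix}
=\begin{pmatrix}1+U&1\\ *&L\end{pmatrix},
\]
and this matrix is nil-clean by Lemma~\ref{lem:peirce} with $p=1\oplus0_n$. For the last claim take $X=A$ and $Y=0$, and use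
\[
\begin{pmatrix}1&A^{-1}\\0&1\end{pmatrix}\begin{pmatrix}A&1\\0&0\end{pmatrix}\begin{pmatrix}1&-A^{-1}\\0&1\end{pmatrix}=\begin{pmatrix}A&0\\0&0\end{pmatrix}.\qedhere
\]
\end{proof}

Example~\ref{ex:three} is not yet a counterexample, since $M_6(k)$ is not nil-clean. The task is to make every element of the large ring nil-clean while one element of the corner stays bad. The scalars, which Lemma~\ref{lem:block} excludes, are the first difficulty.

\section{The center of a corner ring}\label{sec:center}

We prove Theorem~\ref{thm:center} before the constructions, because it shows what a counterexample cannot look like. Let $s$ be central in $eRe$, and let $s=f+z$ in $R$. As $f$ and $z$ need not commute with $e$, we cannot cut them down to $eRe$. Instead we let $z$ act by left multiplication on the right $eRe$-module $Re$. It preserves the span of the two elements $e$ and $fe$ over a commutative ring, so it is described by a $2\times2$ matrix, and nilpotence can be tested one prime ideal at a time.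

\begin{proof}[Proof of Theorem~\ref{thm:center}]
Let $s=f+z$ with $f^2=f$ and $z^m=0$. Put $u=efe\in eRe$ and $w=fe\in Re$, and let $C$ be the subring of $eRe$ generated by $e,s,u$. It is commutative because $s$ commutes with $u$; this is the only use of the centrality of $s$. The identity of $C$ is $e$, and we write it as $1$ in matrices over $C$. Since $s=se=es$,
\[
ze=se-fe=es-w,\qquad zw=sfe-f^2e=s(efe)-w=e\,su-w .
\]
In the right $C$-module $Re$ this reads
\[
(ze,\,zw)=(e,\,w)\,\mathcal{N},\qquad \mathcal{N}=\begin{pmatrix}s&su\\-1&-1\end{pmatrix}\in M_2(C).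
\]
Left multiplication by $z$ is $C$-linear, so $(e,w)\,\mathcal{N}^m=(z^me,z^mw)=0$.

The elements $e$ and $w$ need not be linearly independent over $C$, so we cannot conclude that $\mathcal{N}^m=0$. But a relation $e\alpha+w\beta=0$ with $\alpha,\beta\in C$ has two consequences in $C$. Left multiplication by $e$ gives $\alpha+u\beta=0$. Left multiplication by $f$ gives $w(\alpha+\beta)=0$, and then left multiplication by $e$ gives $u(\alpha+\beta)=0$. Applying this to the columns of $\mathcal{N}^m$, we obtain
\begin{equation}\label{eq:rows}
(1,u)\,\mathcal{N}^m=0,\qquad (u,u)\,\mathcal{N}^m=0 .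
\end{equation}

Let $\mathfrak{p}$ be a prime ideal of $C$, and work in the integral domain $C/\mathfrak{p}$. There are three cases.
\begin{itemize}
\item Suppose $u(1-u)\ne0$. The matrix with rows $(1,u)$ and $(u,u)$ has determinant $u-u^2\neq0$, so it is invertible over the field of fractions, and \eqref{eq:rows} gives $\mathcal{N}^m=0$. A nilpotent matrix over a field has trace $0$, so $s-1=\operatorname{tr}\mathcal{N}=0$.
\item Suppose $u=0$. Then $(1,0)\,\mathcal{N}=s\,(1,0)$, so \eqref{eq:rows} gives $s^m=0$, and $s=0$.
\item Suppose $u=1$. Then $(1,1)\,\mathcal{N}=(s-1)(1,1)$, so \eqref{eq:rows} gives $(s-1)^m=0$, and $s=1$.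
\end{itemize}
In every case $s-s^2\in\mathfrak{p}$. In a commutative ring the intersection of all prime ideals is the set of nilpotent elements, so $t=s-s^2$ is nilpotent.

It remains to lift an idempotent. Let $C_0$ be the subring generated by $e$ and $s$, which lies in the center of $eRe$, and let $t^l=0$ with $l\ge1$. Expanding $e=(s+(e-s))^{2l-1}$ gives $e=as^l+b(e-s)^l$ with $a,b\in C_0$. Put $g=as^l$. Then $g(e-g)=ab\,t^l=0$, so $g$ is idempotent, and
\[
s-g=s(e-g)-g(e-s)=b\,s(e-s)^l-a\,s^l(e-s)\in tC_0
\]
is nilpotent. Thus $s=g+(s-g)$ is nil-clean in the center of $eRe$.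
\end{proof}

\begin{remark}\label{rem:scalar}
The proof uses only that the one element $s$ is nil-clean in $R$. For $s=\omega e$ with $0\neq e=e^2\in M_n(k)$ we have $s-s^2=e$, which is not nilpotent. So $\omega\cdot1\oplus0_t$ is never nil-clean, however large $t$ is. The matrix $A=\omega\cdot 1\in GL_2(k)$ has $\operatorname{tr}(A-1)=0$ and shows that the hypothesis ``non-scalar'' in Lemma~\ref{lem:block} cannot be dropped. In the same way, a nonzero ring whose center contains $k$ as a unital subring is not a corner of any nil-clean ring.
\end{remark}

\section{The first counterexample}\label{sec:first}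

\subsection*{The choice of $\varphi$}
We want a limit $S$ of matrix rings over $k$ in which $\omega$ is not nil-clean, but in which every element becomes nil-clean after padding with zeros. Consider the maps $A\mapsto A^{\oplus a}\oplus\sigma(A)^{\oplus b}$.
\begin{itemize}
\item If $a=0$ or $b=0$, the image of $\omega$ is a scalar matrix at every stage. Then $\omega$ is central in the limit, and Remark~\ref{rem:scalar} rules the limit out.
\item If $a=b$, the image of $\omega$ at the first stage is similar to $\Omega^{\oplus a}$, which is nil-clean by \eqref{eq:Omega}.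
\item If $a+b$ is odd, a matrix of trace $\tau$ is sent to a matrix of trace $a\tau+b\sigma(\tau)\in\{\tau,\sigma(\tau)\}$. The images of $\omega$ then have trace outside $\mathbb{F}_2$ at every stage, with or without padding, and Lemma~\ref{lem:obstruction}(a) shows that padding does not help.
\end{itemize}
The smallest remaining choice is $\{a,b\}=\{3,1\}$. For $\varphi$ the trace transforms by $\tau\mapsto 3\tau+\sigma(\tau)=\tau+\sigma(\tau)\in\mathbb{F}_2$, and a second application sends it to $0$. The ring $M_\infty(S)$ supplies zeros without limit. To obtain an identity element we adjoin only $\mathbb{F}_2\cdot 1$, since adjoining more of $S$ would put elements such as $\omega\cdot 1$ back into the ring.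

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
For $c\in\mathbb{F}_2$ and $x\in M_\infty(S)$ we have $e(c+x)e=(c+x_{11})e_{11}$, so $eRe=Se_{11}\cong S$. We regard each $M_{4^i}(k)$ as a subring of $S$.

\medskip
\noindent\emph{$S$ is not nil-clean.} The image of $\omega\in M_1(k)$ in $M_{4^i}(k)$ is a diagonal matrix in which $\omega$ occurs $a_i$ times and $\bar\omega$ occurs $b_i$ times, with $a_i+b_i=4^i$. Since $\sigma$ interchanges $\omega$ and $\bar\omega$,
\[
(a_0,b_0)=(1,0),\qquad (a_{i+1},b_{i+1})=(3a_i+b_i,\ a_i+3b_i).
\]
Hence $a_{i+1}-b_{i+1}=2(a_i-b_i)$ and $a_i-b_i=2^i>0$, so $a_i>4^i/2$. By Lemma~\ref{lem:obstruction}(b), $\omega$ is not nil-clean in $M_{4^i}(k)$ for any $i$. By (F3) it is not nil-clean in $S$.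

\medskip
\noindent\emph{Reduction to a finite matrix.} Every element of $R$ has the form $x$ or $1+x$ with $x\in M_\infty(S)$. If $x=f+z$ with $f$ idempotent and $z$ nilpotent, then $1+x=(1+f)+z$, and $1+f=1-f$ is idempotent because $R$ has characteristic $2$. So it suffices to show that every $x\in M_\infty(S)$ is nil-clean.

Choose $m$ such that $x$ lies in the upper left corner $M_m(S)$, and $n=4^i$ such that the finitely many entries of $x$ lie in $M_n(k)$. Then $x$ is represented by a matrix $A=(A_{st})\in M_m(M_n(k))=M_N(k)$ with $N=mn$. At the next stage $x$ is represented by $(\varphi(A_{st}))\in M_m(M_{4n}(k))$. Its rows and columns are indexed by triples $(s,c,j)$ with $1\le s\le m$, $1\le c\le4$, $1\le j\le n$, where $c$ is the number of the summand in $\varphi$. Reordering the triples by $c$ first turns this matrix into $A^{\oplus3}\oplus\sigma(A)$. The operation $A\mapsto A^{\oplus3}\oplus\sigma(A)$ respects similarity, since $\sigma(GAG^{-1})=\sigma(G)\sigma(A)\sigma(G)^{-1}$. Applying it twice and using $\sigma^2=1$, we find that the matrix representing $x$ in $M_m(M_{16n}(k))=M_{16N}(k)$ is similar to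
\[
\bigl(A^{\oplus3}\oplus\sigma(A)\bigr)^{\oplus3}\oplus\bigl(\sigma(A)^{\oplus3}\oplus A\bigr)\ \sim\ D:=A^{\oplus10}\oplus\sigma(A)^{\oplus6}.
\]
Now view $x$ in the larger corner $M_{2m}(S)$ as $x\oplus0_m$. In $M_{2m}(M_{16n}(k))=M_{32N}(k)$ it is represented by a matrix similar to $D\oplus0_{16N}$. Since $M_{2m}(M_{16n}(k))\subset M_{2m}(S)\subset M_\infty(S)$, it suffices by (F1) to show that $D\oplus0_{16N}$ is nil-clean in $M_{32N}(k)$.

\medskip
\noindent\emph{The matrix $D\oplus0_{16N}$ is nil-clean.} Lemma~\ref{lem:block} requires an invertible matrix, so we split off the nilpotent part. By Fitting's lemma, $k^N=\operatorname{im}A^N\oplus\ker A^N$, and $A$ is invertible on the first summand and nilpotent on the second. So $A\sim A_0\oplus Z$ with $A_0\in GL_r(k)$, $0\le r\le N$, and $Z$ nilpotent. With $D_0=A_0^{\oplus10}\oplus\sigma(A_0)^{\oplus6}\in GL_{16r}(k)$ we have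
\[
D\oplus0_{16N}\ \sim\ \bigl(D_0\oplus0_{16r}\bigr)\oplus\bigl(Z^{\oplus10}\oplus\sigma(Z)^{\oplus6}\oplus0_{16(N-r)}\bigr).
\]
The second bracket is nilpotent, so by (F2) it remains to treat $D_0\oplus0_{16r}$ for $r\ge1$. In characteristic $2$,
\[
\operatorname{tr}(D_0-1)=10\operatorname{tr}A_0+6\,\sigma(\operatorname{tr}A_0)-16r=0 .
\]
If $D_0-1$ is non-scalar, then $D_0\oplus0_{16r}$ is nil-clean by Lemma~\ref{lem:block}. Otherwise $D_0=c$ is a scalar. Both $A_0$ and $\sigma(A_0)$ occur as blocks of $D_0$, so $A_0=c$ and $\sigma(c)=c$. Thus $c\in\mathbb{F}_2$, and $c\ne0$ because $D_0$ is invertible. Then $D_0=1$, and $D_0\oplus0_{16r}$ is idempotent.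
\end{proof}

In this example $ReR$ is contained in the proper ideal $M_\infty(S)$, so $e$ is not full, and Theorem~\ref{thm:counter} says nothing about Morita invariance. In a direct limit of matrix rings along unital maps an invertible element stays invertible and is never padded with zeros. We need a substitute for the zero blocks.

\section{Companion matrices}\label{sec:companion}

For a monic polynomial $g\in K[x]$ of degree $N\ge1$, the \emph{companion matrix} $C(g)$ is the matrix of multiplication by $x$ on $K[x]/(g)$ in the basis $1,x,\dots,x^{N-1}$. We recall the standard facts. The characteristic polynomial of $C(g)$ is $g$, so $\operatorname{tr}C(g)$ is minus the coefficient of $x^{N-1}$ in $g$, and $\operatorname{tr}C(gh)=\operatorname{tr}C(g)+\operatorname{tr}C(h)$. If $g$ and $h$ are coprime, then $C(gh)\sim C(g)\oplus C(h)$ by the Chinese remainder theorem. By the rational canonical form in its primary version, every square matrix over $K$ is similar to a direct sum of matrices $C(g)$ with each $g$ a power of a monic irreducible polynomial. Over $k$ we have $\sigma(C(g))=C(\sigma g)$.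

The matrix $C(x^a(x-1)^b)$ is similar to the sum of a nilpotent and a unipotent matrix, so it is nil-clean. The next lemma says that only the degree and the trace of this model polynomial matter. The proof absorbs the difference between $g$ and the model into an off-diagonal block, which Lemma~\ref{lem:peirce} ignores. For $a=b=1$ and $g=x^2+x+1$ over $\mathbb{F}_2$ it covers $C(g)=\Omega$.

\begin{lemma}\label{lem:companion}
Let $K$ be a field, let $a,b\ge1$ be integers, and let $g\in K[x]$ be monic of degree $N=a+b$ with $\operatorname{tr}C(g)=b\cdot1_K$. Then $C(g)$ is nil-clean.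
\end{lemma}

\begin{proof}
The monic polynomials $x^a(x-1)^b$ and $g$ have the same coefficient $-b$ at $x^{N-1}$, so $\delta=x^a(x-1)^b-g$ has degree at most $N-2$. The polynomials $x^i$ for $0\le i\le a-1$ and $x^{a-1}(x-1)^i$ for $1\le i\le b-1$ have degrees $0,1,\dots,N-2$, so they span the polynomials of degree at most $N-2$. Grouping the terms by the power of $x-1$, we can write
\[
\delta=\sum_{t=1}^{b}(x-1)^{b-t}r_t,\qquad \deg r_t\le a-1 .
\]
Define $y_0=x^a$ and $y_j=(x-1)y_{j-1}-r_j$ for $1\le j\le b$. Each $y_j$ is monic of degree $a+j$, and induction on $j$ gives $y_j=x^a(x-1)^j-\sum_{t=1}^{j}(x-1)^{j-t}r_t$. In particular $y_b=x^a(x-1)^b-\delta=g$.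

The polynomials $1,x,\dots,x^{a-1},y_0,\dots,y_{b-1}$ have degrees $0,\dots,N-1$, so they form a basis of $K[x]/(g)$. Let $V_1$ be spanned by $y_0,\dots,y_{b-1}$ and $V_2$ by $1,x,\dots,x^{a-1}$; then all $r_t$ lie in $V_2$. Let $p$ be the projection onto $V_1$ along $V_2$, let $q=1-p$, and let $\mu$ be multiplication by $x$. From
\[
xy_{j-1}=y_{j-1}+y_j+r_j\quad(1\le j\le b),\qquad y_b=0 \text{ in } K[x]/(g),
\]
we see that $p\mu p-p$ maps $y_0\mapsto y_1\mapsto\dots\mapsto y_{b-1}\mapsto0$. Since $x\cdot x^{a-1}=y_0\in V_1$, the map $q\mu q$ sends $1\mapsto x\mapsto\dots\mapsto x^{a-1}\mapsto0$. Both maps are nilpotent, and Lemma~\ref{lem:peirce} applies.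
\end{proof}

\begin{corollary}\label{cor:char2}
Let $K$ be a field of characteristic $2$ and let $g\in K[x]$ be monic with $\operatorname{tr}C(g)\in\{0,1\}$. Then $C(g)$ is nil-clean unless $g=x^2+c$ with $c\notin\{0,1\}$. In particular, $M_n(\mathbb{F}_2)$ is nil-clean for all $n$.
\end{corollary}

The last statement is a theorem of Breaz, C\u{a}lug\u{a}reanu, Danchev and Micu \cite{BCDM}.

\begin{proof}
Let $N=\deg g$. Suppose the trace is $1$. If $N=1$, then $C(g)=1$; if $N\ge2$, apply Lemma~\ref{lem:companion} with $b=1$. Suppose the trace is $0$. If $N=1$, then $C(g)=0$; if $N\ge3$, apply Lemma~\ref{lem:companion} with $b=2$. If $N=2$, then $g=x^2+c$. For $c=0$ the matrix $C(g)$ is nilpotent, and for $c=1$ we have $g=(x-1)^2$, so $C(g)-1$ is nilpotent. Over $\mathbb{F}_2$ every trace lies in $\{0,1\}$ and the exception does not occur, so the last claim follows from the rational canonical form.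
\end{proof}

The exception is genuine. If $C(x^2+c)=f+z$, then $\operatorname{rank}f$ is even because the trace is $0$, so $f\in\{0,1\}$ and $x^2+c$ equals $x^2$ or $(x-1)^2$.

A companion matrix over $k$ with trace outside $\mathbb{F}_2$ is not nil-clean, by Lemma~\ref{lem:obstruction}(a). Such blocks must be treated in groups. When the degrees are equal and even, the sum already has the shape required by Lemma~\ref{lem:block}, with no zeros added.

\begin{lemma}\label{lem:even}
Let $K$ be a field, and let $g_1,\dots,g_r\in K[x]$ be monic of the same even degree $2j>0$. Suppose that the traces $\operatorname{tr}C(g_i)$ are not all equal and that $\sum_i\operatorname{tr}C(g_i)=rj\cdot1_K$. Then $D=\bigoplus_iC(g_i)$ is nil-clean.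
\end{lemma}

\begin{proof}
Let $V_1$ be spanned by the basis vectors $x,x^3,\dots,x^{2j-1}$ of all the summands $K[x]/(g_i)$, and $V_2$ by the basis vectors $1,x^2,\dots,x^{2j-2}$, both listed summand by summand. Multiplication by $x$ sends $x^{2t}$ to $x^{2t+1}$ for $0\le t\le j-1$, so it maps the ordered basis of $V_2$ onto the ordered basis of $V_1$. With respect to $V_1\oplus V_2$,
\[
D\sim\begin{pmatrix}X&1\\Y&0\end{pmatrix},\qquad X=X_1\oplus\dots\oplus X_r,\qquad X_i\in M_j(K).
\]
The vectors in $V_2$ contribute nothing to the trace, so $\operatorname{tr}X_i=\operatorname{tr}C(g_i)$ and $\operatorname{tr}(X-1)=0$. If $X$ were a scalar $c$, then all traces $\operatorname{tr}C(g_i)$ would equal $jc$. So $X-1$ is non-scalar, and Lemma~\ref{lem:block} applies.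
\end{proof}

Two kinds of blocks $C(g)$ over $k$ remain: the exceptional blocks of Corollary~\ref{cor:char2}, and blocks of odd degree with trace outside $\mathbb{F}_2$. Both are repaired by multiplying $g$ by a coprime polynomial $h\in\mathbb{F}_2[x]$ of odd degree, which raises the degree above $2$ in the first case and makes it even in the second. A matrix of odd size over $\mathbb{F}_2$ always supplies such an $h$. For example,
\[
1^{\oplus8}\oplus\omega^{\oplus6}\oplus\bar\omega^{\oplus2}\ \sim\ C\bigl((x-1)(x-\omega)\bigr)^{\oplus6}\oplus C\bigl((x-1)(x-\bar\omega)\bigr)^{\oplus2},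
\]
where the summands on the left are $1\times1$ matrices, and the right side is nil-clean by Lemma~\ref{lem:even}. We use the multiplicities $6$ and $2$ in place of $3$ and $1$ so that the trace vanishes in a single step.

\begin{lemma}\label{lem:odd}
Let $B\in M_m(\mathbb{F}_2)$ with $m$ odd, let $A\in M_n(k)$ with $n\ge1$, and let $d\ge8n$. Then $D=B^{\oplus d}\oplus A^{\oplus6}\oplus\sigma(A)^{\oplus2}$ is nil-clean over $k$.
\end{lemma}

\begin{proof}
Write $B$, up to similarity over $\mathbb{F}_2$, as a sum of companion matrices of powers of irreducible polynomials. The degrees add up to the odd number $m$, so one of these polynomials, say $h=\pi^s$ with $\pi$ irreducible over $\mathbb{F}_2$, has odd degree $l$. Then $\deg\pi$ is odd. The polynomial $\pi$ stays irreducible over $k$: if $\theta$ is a root, then $[k(\theta):\mathbb{F}_2]$ is divisible by $2$ and by $\deg\pi$, so $[k(\theta):k]\ge\deg\pi$.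

Write $A\sim\bigoplus_{t=1}^{n'}C(g_t)$ with each $g_t$ a power of a monic irreducible polynomial over $k$; here $n'\le n$. The matrix $B^{\oplus d}$ contains $d\ge 8n'$ copies of $C(h)$, so $D$ is similar to the direct sum of the matrices
\[
D_t=C(g_t)^{\oplus6}\oplus C(\sigma g_t)^{\oplus2}\oplus C(h)^{\oplus8}\qquad(1\le t\le n')
\]
and a matrix over $\mathbb{F}_2$. Matrices over $\mathbb{F}_2$ are nil-clean by Corollary~\ref{cor:char2}, so it suffices to treat $D_t$. Fix $t$, and put $g=g_t=\kappa^i$ with $\kappa$ monic irreducible over $k$, $\tau=\operatorname{tr}C(g)$ and $\tau_h=\operatorname{tr}C(h)\in\mathbb{F}_2$. Then $\operatorname{tr}C(\sigma g)=\sigma(\tau)$.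

We first note that if $\sigma g\ne g$, then $h$ is coprime to $g$ and to $\sigma g$. Otherwise $\kappa$ or $\sigma\kappa$ divides $\pi^s$ and so equals $\pi$; since $\sigma\pi=\pi$ and $\sigma^2=1$, this gives $\sigma\kappa=\kappa$ and $\sigma g=g$. Thus
\begin{equation}\label{eq:merge}
D_t\sim C(gh)^{\oplus6}\oplus C\bigl((\sigma g)h\bigr)^{\oplus2}\qquad\text{if }\sigma g\ne g .
\end{equation}

\emph{Case 1: $\tau\in\mathbb{F}_2$, and $g$ is not of the form $x^2+c$ with $c\in k\setminus\mathbb{F}_2$.} Then $\sigma g$ has the same two properties, and every summand of $D_t$ is nil-clean by Corollary~\ref{cor:char2}.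

\emph{Case 2: $g=x^2+c$ with $c\in k\setminus\mathbb{F}_2$.} Then $\sigma g\ne g$. The polynomials $gh$ and $(\sigma g)h$ in \eqref{eq:merge} have degree $2+l\ge3$, and their companion matrices have trace $\tau_h\in\mathbb{F}_2$. Corollary~\ref{cor:char2} applies to each summand.

\emph{Case 3: $\tau\notin\mathbb{F}_2$ and $\deg g=2j$ is even.} Then $\sigma(\tau)\neq\tau$. Apply Lemma~\ref{lem:even} with $r=8$ to $C(g)^{\oplus6}\oplus C(\sigma g)^{\oplus2}$: the traces are not all equal, and their sum is $6\tau+2\sigma(\tau)=0=8j\cdot1_k$. The remaining summand $C(h)^{\oplus8}$ is a matrix over $\mathbb{F}_2$.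

\emph{Case 4: $\tau\notin\mathbb{F}_2$ and $\deg g$ is odd.} Since $\sigma(\tau)\ne\tau$, we have $\sigma g\ne g$. The eight polynomials in \eqref{eq:merge} have the same even degree $\deg g+l=2j$. The traces $\tau+\tau_h$ and $\sigma(\tau)+\tau_h$ are different, and the sum of all eight traces is $6\tau+2\sigma(\tau)+8\tau_h=0=8j\cdot1_k$. Lemma~\ref{lem:even} applies.
\end{proof}

The lemma fails for even $m$. If $B=\Omega$ and $A=\omega$, then $D$ has size $2d+8$ and is diagonalizable with the eigenvalue $\omega$ of multiplicity $d+6$, which violates Lemma~\ref{lem:obstruction}(b).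

\section{A simple nil-clean ring with a bad full corner}\label{sec:simple}

Lemma~\ref{lem:odd} suggests a limit of rings $M_m(\mathbb{F}_2)\times M_n(k)$ with $m$ odd, in which the first factor feeds many copies of its component into the second. For the limit to be simple, the second factor must also feed into the first. This needs a homomorphism from $M_n(k)$ to matrices over $\mathbb{F}_2$, and the regular representation provides one.

Since $\Omega^2=\Omega+1$, the assignment $\omega\mapsto\Omega$ defines an isomorphism of $k$ onto the subring $\{0,1,\Omega,\Omega+1\}$ of $M_2(\mathbb{F}_2)$. Let $\rho\colon M_n(k)\to M_{2n}(\mathbb{F}_2)$ replace each entry by its image; it is an injective unital ring homomorphism. Choose $G\in GL_2(k)$ with $G\Omega G^{-1}=\operatorname{diag}(\omega,\bar\omega)$. Then $G\rho(c)G^{-1}=\operatorname{diag}(c,\sigma(c))$ for all $c\in k$. Conjugating $\rho(A)$ by $G^{\oplus n}$ and listing the odd-numbered basis vectors first, we obtain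
\begin{equation}\label{eq:rho}
\rho(A)\sim A\oplus\sigma(A)\quad\text{over }k .
\end{equation}
Two features of $\rho$ matter. Its image has even size, so it preserves the parity of $m$. It treats $\omega$ and $\bar\omega$ symmetrically, so it does not disturb an excess of one eigenvalue over the other.

Put $m_0=n_0=1$ and
\[
d_i=8n_i,\qquad m_{i+1}=m_i+2n_i,\qquad n_{i+1}=d_im_i+8n_i ,
\]
so that all $m_i$ are odd. Let $T_i=M_{m_i}(\mathbb{F}_2)\times M_{n_i}(k)$ and
\[
\varphi_i\colon T_i\to T_{i+1},\qquad \varphi_i(B,A)=\bigl(B\oplus\rho(A),\ B^{\oplus d_i}\oplus A^{\oplus6}\oplus\sigma(A)^{\oplus2}\bigr).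
\]
The $\varphi_i$ are injective unital ring homomorphisms. Let $T=\varinjlim T_i$ and $e=(0,1)\in T_0=\mathbb{F}_2\times k$.

\begin{proof}[Proof of Theorem~\ref{thm:simple}]
\emph{Structure of $T$.} The ring $T$ is the union of a chain of finite rings $T_i$, so it is countable and locally finite. Matrix rings over fields are von Neumann regular, and regularity passes to finite products and to unions of chains, so $T$ is regular. Let $J\ne0$ be an ideal of $T$, and let $0\neq(B,A)\in J\cap T_i$. Each component of $\varphi_i(B,A)$ contains $B$ as a block, and it contains $\rho(A)$ or $A$ as a block, so both components are nonzero. An ideal of a product of two rings with identity is a product of ideals, and both factors of $T_{i+1}$ are simple. Hence $J\cap T_{i+1}=T_{i+1}$, so $1\in J$. Thus $T$ is simple, and the nonzero ideal $TeT$ equals $T$.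

\medskip
\noindent\emph{$T$ is nil-clean.} Let $(B,A)\in T_i$. The first component of $\varphi_i(B,A)$ is nil-clean by Corollary~\ref{cor:char2}, and the second by Lemma~\ref{lem:odd}. So $(B,A)$ is nil-clean in $T_{i+1}$.

\medskip
\noindent\emph{$eTe$ is not nil-clean.} Let $y=(0,\omega)\in eT_0e$, and let $(B_i,A_i)$ and $(e_i',e_i'')$ be the images of $y$ and $e$ in $T_i$. We claim that over $k$ both $B_i$ and $A_i$ are diagonalizable with eigenvalues in $\{0,\omega,\bar\omega\}$, and that $\omega$ and $\bar\omega$ have the same multiplicity $\gamma_i$ in $B_i$. Let $\alpha_i$ and $\beta_i$ be the multiplicities of $\omega$ and $\bar\omega$ in $A_i$. The claim holds for $i=0$ with $(\gamma_0,\alpha_0,\beta_0)=(0,1,0)$. If it holds for $i$, then $B_{i+1}\sim B_i\oplus A_i\oplus\sigma(A_i)$ by \eqref{eq:rho}, and $\sigma(A_i)$ has the multiplicities of $A_i$ interchanged. So the claim holds for $i+1$, with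
\[
\gamma_{i+1}=\gamma_i+\alpha_i+\beta_i,\qquad \alpha_{i+1}=d_i\gamma_i+6\alpha_i+2\beta_i,\qquad \beta_{i+1}=d_i\gamma_i+2\alpha_i+6\beta_i .
\]
Therefore $\alpha_{i+1}-\beta_{i+1}=4(\alpha_i-\beta_i)$ and $\alpha_i-\beta_i=4^i>0$.

In $M_{n_i}(k)$ the eigenvalue $0$ dilutes $\omega$, but passing to the corner removes it. Let $W=\operatorname{im}e_i''\subset k^{n_i}$. Restriction to $W$ is an isomorphism $e_i''M_{n_i}(k)e_i''\cong\operatorname{End}_k(W)$. The element $y$ is invertible in $eT_0e$, with inverse $(0,\bar\omega)$, so $A_i$ is invertible in $e_i''M_{n_i}(k)e_i''$. Thus $A_i$ vanishes on $\ker e_i''$ and acts invertibly on $W$. It follows that $W=\operatorname{im}A_i$ is the sum of the eigenspaces of $\omega$ and $\bar\omega$, and $\dim W=\alpha_i+\beta_i<2\alpha_i$. By Lemma~\ref{lem:obstruction}(b), $A_i$ is not nil-clean in $e_i''M_{n_i}(k)e_i''$, so $y$ is not nil-clean in $eT_ie$ by (F2). The ring $eTe$ is the union of the chain $eT_ie$, so $y$ is not nil-clean in $eTe$ by (F3).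

\medskip
Finally, $e$ is full, so $T$ and $eTe$ are Morita equivalent; the first is nil-clean and the second is not.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BCDM}
Breaz, C\u{a}lug\u{a}reanu, Danchev and Micu, \emph{Linear Algebra Appl.} 439 (2013).

\bibitem{problem}
\emph{Nil-clean rings of nilpotency index at most two with application to involution-clean rings},
\texttt{https://www.koreascience.or.kr/\allowbreak article/\allowbreak JAKO201823955285168.pdf}.

\end{thebibliography}
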